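# Odd equivariant cohomology of Calogero–Moser spaces: a counterexample in dimension two

## 1. The surfaces $XY=z^2-c^2$

Fix $c\in\mathbb C$ and let $H$ be the algebra generated by $x,y,s$ with
$$s^2=1,\qquad sx=-xs,\qquad sy=-ys,\qquad yx=xy-2cs .$$
The monomials $x^as^iy^b$ ($i\in\{0,1\}$) form a basis. Let us find central elements.

First, $[y,x^2]=[y,x]x+x[y,x]=-2c(sx+xs)=0$, so $X=x^2$ is central. In the same way $[y^2,x]=-2c(ys+sy)=0$, so $Y=y^2$ is central. There is a third one, $z=xy-cs$. It commutes with $s$, and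
$$zx=x(yx)-csx=x(xy-2cs)+cxs=x(xy-cs)=xz .$$
The check for $y$ is similar: $yz=(yx)y-cys=xyy-2csy+csy=xyy-csy=zy$. To relate the three elements, write $xy=z+cs$ and use $xsy=-sxy$:
$$XY=x(xy)y=x(z+cs)y=z\,xy-cs\,xy=(z-cs)(z+cs)=z^2-c^2 .$$
In fact the center is $\mathbb C[X,Y,z]/(XY-z^2+c^2)$. For $c\ne0$ this is the case $e=2$ of Lemma 5 below. For $c=0$ we have $H=\mathbb C[x,y]\rtimes\mathbb Z/2$, with center $\mathbb C[x^2,xy,y^2]$. So the center is the coordinate ring of the surface $S_c=\{XY=z^2-c^2\}$, which is a smooth quadric for $c\neq0$ and a singular cone for $c=0$.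

The algebra is graded by $\deg x=1$, $\deg y=-1$, $\deg s=0$, so $\mathbb C^\times$ acts on $S_c$ by $t\cdot(X,Y,z)=(t^2X,t^{-2}Y,z)$. We compute the equivariant cohomology of $S_c$.

**Recall.** All cohomology has coefficients in $\mathbb C$, in the analytic topology. For a space $X$ with $\mathbb C^\times$-action,
$$H^k_{\mathbb C^\times}(X)=H^k\big(X\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)\big)\qquad(k\le 2M),$$
independently of $M$. For a point this is $H^k(\mathbb P^M)$, so $H^*_{\mathbb C^\times}(pt)=\mathbb C[u]$ with $u$ in degree $2$. A space that contracts equivariantly to a fixed point has the same equivariant cohomology. If $\mathbb C^\times$ acts on $\mathbb C^*$ with a weight $k\ne0$, there is one orbit, with finite stabilizer, and $H^*_{\mathbb C^\times}(\mathbb C^*)=H^*(pt)$ because finite groups have no higher cohomology over $\mathbb C$.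

Suppose $c\ne0$. The points of $S_c$ with $X=0$ form two lines $L_\pm=\{X=0,\ z=\pm c\}$. Put $U_+=S_c\setminus L_-$ and $U_-=S_c\setminus L_+$. On $U_+$ the function
$$q=\frac{z-c}{X}=\frac{Y}{z+c}$$
is regular, since the denominators do not vanish simultaneously there. The map $(X,q):U_+\to\mathbb C^2$ is an isomorphism with inverse $z=c+qX$, $Y=q(2c+qX)$. The action on this $\mathbb C^2$ has weights $(2,-2)$, so $U_+$ contracts equivariantly to a fixed point, and so does $U_-$. Finally $U_+\cap U_-=\{X\ne0\}\cong\mathbb C^*\times\mathbb C$ with coordinates $(X,z)$, so its equivariant cohomology is $\mathbb C$ in degree $0$. In the Mayer–Vietoris sequence, $H^0(U_+)\oplus H^0(U_-)\to H^0(U_+\cap U_-)$ is onto, so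
$$H^1_{\mathbb C^\times}(S_c)=0,\qquad H^k_{\mathbb C^\times}(S_c)=H^k_{\mathbb C^\times}(U_+)\oplus H^k_{\mathbb C^\times}(U_-)\quad(k\ge2).$$
This is $\mathbb C^2$ for $k$ even and $0$ for $k$ odd. The same cover computes the ordinary cohomology: now $U_+\cap U_-\simeq S^1$, so $H^0=H^2=\mathbb C$ and all other groups are $0$.

If $c=0$, the homotopy $(X,Y,z)\mapsto(rX,rY,rz)$, $0\le r\le1$, contracts the cone equivariantly to its vertex, and $H^*_{\mathbb C^\times}(S_0)=\mathbb C[u]$.

In both cases, smooth or singular, the odd equivariant cohomology vanishes. The algebra $H$ exists for every finite reflection group and every choice of parameter. Does the odd equivariant cohomology of the spectrum of its center always vanish?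

## 2. Rational Cherednik algebras at $t=0$ and the statement (EC1)

Let $V$ be a complex vector space of finite dimension $n$ and $W<\mathrm{GL}_{\mathbb C}(V)$ a finite group. Put $\mathrm{Ref}(W)=\{s\in W\mid\mathrm{codim}_{\mathbb C}V^s=1\}$ and assume $W=\langle\mathrm{Ref}(W)\rangle$, so that $V/W\simeq\mathbb C^n$. Let $\mathcal C$ be the space of functions $c:\mathrm{Ref}(W)/{\sim}\to\mathbb C$, where $\sim$ is conjugacy in $W$; $c_s$ is the value at the class of $s$. Fix $c\in\mathcal C$.

**Definition.** The rational Cherednik algebra at $t=0$ is the algebra $H_c$ generated by $\mathbb C[V]$, $\mathbb C[V^*]$ and $\mathbb CW$, where $W$ acts on both polynomial algebras by conjugation and the only further relations are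
$$[y,x]=\sum_{s\in\mathrm{Ref}(W)}c_s\langle y,s(x)-x\rangle\,s\qquad(y\in V,\ x\in V^*).$$

By the PBW property, $H_c\cong\mathbb C[V]\otimes\mathbb CW\otimes\mathbb C[V^*]$ as a vector space. Here $\mathbb C[V]$ is generated by $V^*$ and $\mathbb C[V^*]$ by $V$.

**Definition.** Let $Z_c$ be the center of $H_c$. The Calogero–Moser space of $(W,c)$ is the affine variety $\mathcal Z_c=\mathrm{Spec}\,Z_c$. The $\mathbb Z$-grading of $H_c$ with $\deg V^*=1$, $\deg V=-1$, $\deg W=0$ induces an action of $\mathbb C^\times$ on $\mathcal Z_c$.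

For $W=\{1,s\}$ acting on $\mathbb C$ by sign, $\langle y,s(x)-x\rangle=-2$ and we get the algebra and the surface $S_c$ of Section 1. For $c=0$ and any $W$ we get $H_0=\mathbb C[V\times V^*]\rtimes W$ and $\mathcal Z_0=(V\times V^*)/W$. This space contracts equivariantly to the image of $0$ by scaling, so its odd equivariant cohomology is zero.

The statement we study is part (EC1) of Conjecture EC (Rouquier–B.), as posed in "Geometry of Calogero-Moser spaces" (https://imag.umontpellier.fr/~bonnafe/Exposes/poitiers-2016.pdf): for every $c\in\mathcal C$, smooth or not, and every $i$, $H^{2i+1}_{\mathbb C^\times}(\mathcal Z_c)=0$. Two facts are known. If $\mathcal Z_c$ is smooth, then $H^{2i+1}(\mathcal Z_c)=0$ for all $i$ (Ginzburg–Kaledin). And (EC1) holds when $\dim_{\mathbb C}V=1$.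

The statement (EC1) is false in every dimension $n\ge2$. Here is the example in dimension $2$. Let $m=5$, $\zeta=e^{2\pi i/10}$, and let $W=G(10,2,2)\subset\mathrm{GL}_2(\mathbb C)$ be the group of monomial matrices whose nonzero entries are $10$-th roots of unity with product a $5$-th root of unity. For $a\in\mathbb Z/10$ let $s_a$ be the reflection $e_1\mapsto\zeta^ae_2$, $e_2\mapsto\zeta^{-a}e_1$. The reflections of $W$ are the $s_a$ and the $\mathrm{diag}(\zeta^{2k},1)$, $\mathrm{diag}(1,\zeta^{2k})$, $1\le k\le4$. Their classes are $\{s_a:a\text{ even}\}$, $\{s_a:a\text{ odd}\}$ and $\{\mathrm{diag}(\zeta^{2k},1),\mathrm{diag}(1,\zeta^{2k})\}$ for $1\le k\le4$ (checked in Section 11). Define $c$ by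
$$c_{s_a}=\tfrac3{10}\ (a\text{ even}),\qquad c_{s_a}=\tfrac1{10}\ (a\text{ odd}),\qquad c_{\mathrm{diag}(\zeta^{2k},1)}=c_{\mathrm{diag}(1,\zeta^{2k})}=\frac1{\zeta^{-2k}-1}.$$

**Theorem.** (i) For this $(W,c)$, $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$. (ii) For every $n\ge2$ there is $(W,c)$ with $\dim V=n$ and $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$.

In particular (EC1) fails. The proof shows that $H^3_{\mathbb C^\times}(\mathcal Z_c)$ is nonzero; it does not compute it.

**Notation.** For $s\in\mathrm{Ref}(W)$ choose $\alpha_s\in V^*$ with $\ker\alpha_s=V^s$ and put $\kappa_s(y)=\langle y,\alpha_s\rangle/\alpha_s$. This does not depend on the scaling of $\alpha_s$, and $\kappa_{s^{-1}}=\kappa_s$. Write $H=H_c$, $Z=Z_c$, $\mathcal Z=\mathcal Z_c$, $R=\mathbb C[V]^W$. A function $f$ of degree $k$ satisfies $f(tz)=t^kf(z)$; the opposite convention replaces the action by its inverse and changes nothing in the statement.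

## 3. Parity for smooth $\mathcal Z_c$, and the group $(\mathbb Z/2)^2$

The natural first argument goes through ordinary cohomology. The space $\mathcal Z\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)$ is a bundle over the simply connected space $\mathbb P^M$ with fiber $\mathcal Z$, so its Leray–Serre spectral sequence has $E_2^{p,q}=H^p(\mathbb P^M)\otimes H^q(\mathcal Z)$. If $H^{q}(\mathcal Z)=0$ for odd $q$, all terms with $p+q$ odd vanish, and hence $H^{2i+1}_{\mathbb C^\times}(\mathcal Z)=0$. With the theorem of Ginzburg–Kaledin this proves (EC1) whenever $\mathcal Z_c$ is smooth.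

For $n=2$ the easiest group is $W=(\mathbb Z/2)^2$ acting by signs, with parameters $c_1,c_2$. Then $H$ is the tensor product of two algebras as in Section 1, and $\mathcal Z=S_{c_1}\times S_{c_2}$. If $c_1c_2\neq0$, the ordinary cohomology is even by Künneth, and the argument above applies. If $c_2=0$, the factor $S_0$ contracts equivariantly to a point and $H^*_{\mathbb C^\times}(\mathcal Z)=H^*_{\mathbb C^\times}(S_{c_1})$, which is even. So (EC1) holds for this group.

The spectral sequence argument stops at its input: when $\mathcal Z_c$ is singular, nothing in hand says that the ordinary odd cohomology vanishes, and $\mathcal Z_c$ need not be contractible either. What survives is the other method of Section 1: cut $\mathcal Z$ into pieces whose equivariant cohomology is visible, and glue. This gives an exact sequence valid for all $c$, and in that sequence we can see exactly what could produce a class in $H^3$.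

## 4. Invariant polynomials, fixed points and the attracting set

**Step 4.1: invariants are central.** This step gives the two maps that organize the geometry. Let $y\in V$. For $x\in V^*$ the form $s(x)-x$ vanishes on $V^s$, so it is a multiple of $\alpha_s$ and $\langle y,s(x)-x\rangle=\kappa_s(y)(s(x)-x)$. Hence, for $f\in V^*$,
$$[y,f]=\sum_sc_s\,\kappa_s(y)\,(s(f)-f)\,s.\tag{1}$$
If (1) holds for $f$ and $g$, it holds for $fg$: indeed $[y,fg]=[y,f]g+f[y,g]$, we have $sg=s(g)s$, and
$$(s(f)-f)s(g)+f(s(g)-g)=s(fg)-fg .$$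
So (1) holds for all $f\in\mathbb C[V]$. If $f\in R$, then $f$ commutes with $V$, with $\mathbb C[V]$ and with $W$. Thus $R\subset Z$.

Similarly $\langle y,s(x)-x\rangle=\langle s^{-1}(y)-y,x\rangle$, and $s^{-1}(y)-y$ is a multiple of a fixed $\alpha_s^\vee\in V$. For $g\in\mathbb C[V^*]$,
$$[g,x]=\sum_sc_s\,s\cdot\frac{\langle\alpha_s^\vee,x\rangle}{\alpha_s^\vee}\,(s^{-1}(g)-g).\tag{2}$$
This is the defining relation for $g=y$. Since $gs=s\,s^{-1}(g)$, the formula $[gg',x]=g[g',x]+[g,x]g'$ propagates it to products: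
$$s^{-1}(g)(s^{-1}(g')-g')+(s^{-1}(g)-g)g'=s^{-1}(gg')-gg'.$$
Hence $\mathbb C[V^*]^W\subset Z$. By PBW, $H$ is a finite module over $R\otimes\mathbb C[V^*]^W$, and so is its submodule $Z$.

Let $\pi:\mathcal Z\to V/W$ and $\varpi:\mathcal Z\to V^*/W$ be the induced maps. Then $\Upsilon=(\pi,\varpi)$ is finite. Put
$$\mathcal R=\pi^{-1}(0),\quad A=\varpi^{-1}(0),\quad F=\Upsilon^{-1}(0),\quad\mathcal Z^\circ=\mathcal Z\setminus\mathcal R .$$
The set $F$ is finite and $\mathbb C^\times$-stable, hence fixed pointwise because $\mathbb C^\times$ is connected. Conversely, a homogeneous function of nonzero degree vanishes at a fixed point, so fixed points lie over $0$. Thus $F=\mathcal Z^{\mathbb C^\times}$.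

On $S_c$ we have $\pi=X$, $\varpi=Y$, $F=\{(0,0,\pm c)\}$. For $c\ne0$, $A=\{Y=0\}$ is the disjoint union of the two lines $z=\pm c$ with coordinate $X$. For $c=0$ it is $\{Y=0,z^2=0\}$, a single line with a nonreduced structure.

**Step 4.2: the pieces $A_p$.** We show that $A$ splits into one piece for each fixed point. The ring $\mathbb C[A]=Z/\mathbb C[V^*]^W_+Z$ is a finite module over $R$, which is nonnegatively graded with $R_0=\mathbb C$. So the degrees of $\mathbb C[A]$ are bounded below and each graded piece is finite dimensional. A homogeneous element of negative degree is therefore nilpotent, and $\mathbb C[A_{\rm red}]$ is nonnegatively graded. Its degree-$0$ part is a finite-dimensional reduced algebra, that is, a product of copies of $\mathbb C$. These copies are indexed by the fixed points of $A$: the fixed locus is cut out by the functions of positive degree, and $\mathbb C[A_{\rm red}]/\mathbb C[A_{\rm red}]_{>0}=\mathbb C[A_{\rm red}]_0$. As $F\subset A$, these fixed points are the points of $F$. The idempotents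 of the degree-$0$ part give
$$A_{\rm red}=\bigsqcup_{p\in F}A_p\ \text{ (open and closed)},\qquad A_p=\{a\in A:\lim_{t\to0}ta=p\},$$
since all functions of positive degree tend to $0$ along $ta$. Functions of degree $0$ are constant on each $A_p$. Since $A$ is finite over $V/W$, $\dim A\le n$.

**Step 4.3: the quotients $P_p$.** Put $P_p=(A_p\setminus p)/\mathbb C^\times=\mathrm{Proj}\,\mathbb C[A_p]$ and $P_A=\bigsqcup_pP_p$. To see that orbits are the points of Proj, choose $N\ge1$ such that the subring $\bigoplus_k\mathbb C[A_p]_{Nk}$ is generated by elements $f_0,\dots,f_r$ of degree $N$. This subring is the ring of $\mu_N$-invariants, so it separates $\mu_N$-orbits. If $(f_i(a))=\sigma(f_i(a'))$ with $\sigma\neq0$, take $t$ with $t^N=\sigma$; then $f_i(a)=f_i(ta')$ for all $i$, so $a\in\mu_Nta'$. Hence $(f_0:\dots:f_r)$ identifies $(A_p\setminus p)/\mathbb C^\times$ with a closed subvariety of $\mathbb P^r$ (empty if $A_p=p$).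

Stabilizers on $A\setminus F$ are proper algebraic subgroups of $\mathbb C^\times$, so they are finite and
$$H^*_{\mathbb C^\times}(A_p\setminus p)=H^*(P_p)$$
(a detailed argument is in Section 5). Write $u|_{P_p}\in H^2(P_p)$ for the image of $u$. The map $\varphi=(f_0,\dots,f_r)$ satisfies $\varphi(ta)=t^N\varphi(a)$. So the pull-back of the $\mathbb C^\times$-bundle $\mathbb C^{r+1}\setminus0\to\mathbb P^r$ to $(A_p\setminus p)\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)$ is the one associated with the character $t\mapsto t^N$, and the hyperplane class pulls back to $\pm N\,u|_{P_p}$.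

Now let $n=2$. Then $P_p$ is projective of dimension $\le1$. Its $1$-dimensional irreducible components correspond to the $2$-dimensional irreducible components of $A_p$. Removing from $P_p$ a finite set that contains its singular and isolated points does not change $H^2$ against $H^2_c$ of the rest, so $\dim H^2(P_p)$ is the number of $2$-dimensional irreducible components of $A_p$. If there is at least one, the hyperplane class has positive degree on it, and therefore $u|_{P_p}\ne0$.

## 5. Gluing the attracting set to its complement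

**Proposition 1.** There is a long exact sequence
$$\cdots\to H^k_{\mathbb C^\times}(\mathcal Z)\to H^k_{\mathbb C^\times}(\mathcal Z^\circ)\oplus H^k_{\mathbb C^\times}(F)\to H^k(P_A)\to H^{k+1}_{\mathbb C^\times}(\mathcal Z)\to\cdots\tag{3}$$
in which $H^k_{\mathbb C^\times}(\mathcal Z^\circ)\to H^k(P_A)=H^k_{\mathbb C^\times}(A\setminus F)$ is restriction, and $H^k_{\mathbb C^\times}(F)\to H^k(P_A)$ is, up to sign, pull-back along $\lim_{t\to0}:A\setminus F\to F$.

The idea is to cover $\mathcal Z$ by $\mathcal Z^\circ$ and a thin $\mathbb C^\times$-stable neighborhood of $A\cup\mathcal R$ that shrinks onto $F$, and to let the thickness tend to $0$.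

*Proof.* Every $\mathbb C^\times$-orbit in $X\times(\mathbb C^{M+1}\setminus0)$ meets $X\times S^{2M+1}$ in one $S^1$-orbit. So $X\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)=X\times_{S^1}S^{2M+1}$, and we may work $S^1$-equivariantly in bounded degrees, including on sets that are only $S^1$-stable.

**Step 5.1: two gauges.** We need functions measuring the distance to $\mathcal R$ and to $A$. Let $f_i$ (degree $d_i$) and $g_i$ (degree $-d_i'$) be homogeneous generators of $R$ and of $\mathbb C[V^*]^W$, let $L$ be a common multiple of all $d_i,d'_i$, and put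
$$N_1=\Big(\sum|f_i|^{2L/d_i}\Big)^{1/2L},\qquad N_2=\Big(\sum|g_i|^{2L/d_i'}\Big)^{1/2L}.$$
Then $N_1(tz)=|t|N_1(z)$, $N_2(tz)=|t|^{-1}N_2(z)$, $\mathcal R=\{N_1=0\}$, $A=\{N_2=0\}$, $F=\{N_1=N_2=0\}$. The map $(N_1,N_2)$ is proper because $\Upsilon$ is finite. For $\rho>0$ let
$$T_\rho=\{N_1N_2<\rho^2\}\ \supset\ B_\rho=\{N_1<\rho,\ N_2<\rho\}.$$
The set $T_\rho$ is open, $\mathbb C^\times$-stable, and contains $A$ and $\mathcal R$. So $\mathcal Z=T_\rho\cup\mathcal Z^\circ$ is an open cover with intersection $T_\rho\setminus\mathcal R$. We take the equivariant Mayer–Vietoris sequences and their direct limit as $\rho\to0$, which is exact. It remains to identify two limits.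

**Step 5.2: $\varinjlim H^*_{S^1}(T_\rho)=H^*_{S^1}(F)$.** We first shrink $T_\rho$ to $B_\rho$. For $z\in T_\rho$ and real $\sigma>0$, we have $\sigma z\in B_\rho$ exactly when $N_2(z)/\rho<\sigma<\rho/N_1(z)$. The number
$$\sigma(z)=\frac{\rho+N_2(z)}{\rho+N_1(z)}$$
lies in this interval: with $a=N_1/\rho$, $b=N_2/\rho$ and $ab<1$ we have $b(1+a)<1+b$ and $a(1+b)<1+a$. The homotopy $z\mapsto\sigma(z)^rz$, $r\in[0,1]$, is $S^1$-equivariant, stays in $T_\rho$, and ends in $B_\rho$. If $z\in B_\rho$, the interval contains $1$ and $\sigma(z)$, hence every $\sigma(z)^r$, so the homotopy stays in $B_\rho$. Thus $B_\rho\subset T_\rho$ is an $S^1$-homotopy equivalence.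

By properness the sets $\{N_1\le\rho,N_2\le\rho\}$ are compact, and they decrease to $F$. So the $B_\rho$ form a fundamental system of neighborhoods of $F$, and the same holds for $B_\rho\times_{S^1}S^{2M+1}$ and the compact set $F\times_{S^1}S^{2M+1}$. By tautness (for a compact subset $K$ of a locally compact Hausdorff space, $\varinjlim_{U\supset K}H^*(U)=H^*(K)$) the limit is $H^*_{S^1}(F)$.

**Step 5.3: $\varinjlim H^*_{S^1}(T_\rho\setminus\mathcal R)=H^*(P_A)$.** We normalize by $N_1=1$. The map $z\mapsto(N_1(z),N_1(z)^{-1}z)$ is an $S^1$-homeomorphism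
$$T_\rho\setminus\mathcal R\cong\mathbb R_{>0}\times\{N_1=1,\ N_2<\rho^2\},$$
with inverse $(r,z')\mapsto rz'$. By properness the second factors form a fundamental system of neighborhoods, in $\{N_1=1\}$, of the compact set $S_A=A\cap\{N_1=1\}$. By tautness the limit is $H^*_{S^1}(S_A)$.

The map $S_A\times_{S^1}S^{2M+1}\to S_A/S^1$ is proper. Its fibers are $S^{2M+1}/(\text{finite group})$, since no point of $S_A$ is fixed by $\mathbb C^\times$, and their cohomology over $\mathbb C$ vanishes in degrees $1,\dots,2M$. By proper base change and the Leray spectral sequence, $H^*_{S^1}(S_A)=H^*(S_A/S^1)$ in degrees $\le 2M$. On $A\setminus F$ we have $N_1>0$, so every $\mathbb C^\times$-orbit there meets $S_A$ in exactly one $S^1$-orbit. Hence $S_A/S^1\to P_A$ is a continuous bijection from a compact space to a Hausdorff space, that is, a homeomorphism. Also $A\setminus F\cong\mathbb R_{>0}\times S_A$, so $H^*_{\mathbb C^\times}(A\setminus F)=H^*_{S^1}(S_A)=H^*(P_A)$, as was used in Step 4.3.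

**Step 5.4: the maps.** We check that the maps are the expected ones. The map from $H^*_{\mathbb C^\times}(\mathcal Z^\circ)$ is restriction to $S_A$. The map from $H^*(F)$ factors through the restrictions from $T_\rho$ to $A$ and from $A$ to $S_A$. By Step 4.2 the action on $A_{\rm red}$ extends continuously to $t=0$, so $A$ is equivariantly contracted to $F$. Therefore restriction $H^*_{S^1}(A)\to H^*_{S^1}(F)$ is an isomorphism whose inverse is pull-back along the limit map. The sign is that of the Mayer–Vietoris difference. $\square$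

## 6. A dimension count in degree two

By (3), the cokernel of $H^2_{\mathbb C^\times}(\mathcal Z^\circ)\oplus H^2_{\mathbb C^\times}(F)\to H^2(P_A)$ embeds in $H^3_{\mathbb C^\times}(\mathcal Z)$. For $n=1$ the space $P_A$ is a finite set and there is no obstruction in this place. For $n=2$ its components are curves and points.

Let $u_p\in H^2_{\mathbb C^\times}(F)=\bigoplus_{p\in F}\mathbb C u_p$ be the class that is $u$ at $p$ and $0$ at the other points. It maps to $\pm u|_{P_p}\in H^2(P_p)$, with the same sign for all $p$. If $A_p$ has at most one $2$-dimensional component, $u_p$ already fills $H^2(P_p)$. This happens whenever $\mathcal Z$ is smooth at $p$: by the Białynicki-Birula theorem the attracting set $A_p$ is then an affine space. So an obstruction in degree two needs fixed points $p$ at which several $2$-dimensional components of $A$ come together. We call such a $p$ a *collision*. For $W=(\mathbb Z/2)^2$ there are none: $A_{\rm red}$ is a disjoint union of planes, one through each fixed point.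

A single collision proves nothing, because classes on $\mathcal Z^\circ$ may fill the missing direction. But $H^2_{\mathbb C^\times}(\mathcal Z^\circ)$ has a fixed size, and many collisions can exhaust it.

**Lemma 2.** Let $n=2$ and $h=\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)$. Let $Q\subset F$ be a set of $k\ge1$ points such that $A_p$ has at least two $2$-dimensional irreducible components for each $p\in Q$. If $k\ge h$, then $H^3_{\mathbb C^\times}(\mathcal Z)\ne0$.

*Proof.* Put $M_Q=\bigoplus_{p\in Q}H^2(P_p)$. By Step 4.3, $\dim M_Q\ge2k$. Consider the map of (3) followed by projection,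
$$\Phi:H^2_{\mathbb C^\times}(\mathcal Z^\circ)\oplus H^2_{\mathbb C^\times}(F)\to H^2(P_A)\twoheadrightarrow M_Q,$$
and let $U_1,U_2$ be the images of the two summands. Then $\dim U_1\le h$. The space $U_2$ is spanned by the $k$ images of $u_p$, $p\in Q$, so $\dim U_2\le k$. The two images share a nonzero vector: $(u|_{P_p})_{p\in Q}$ is nonzero by Step 4.3, it is the image of $u\in H^2_{\mathbb C^\times}(\mathcal Z^\circ)$, and it is $\pm$ the image of $\sum_pu_p$. Hence
$$\dim\operatorname{im}\Phi=\dim(U_1+U_2)\le h+k-1\le2k-1<\dim M_Q .$$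
So the map into $H^2(P_A)$ is not onto, and by (3) $H^3_{\mathbb C^\times}(\mathcal Z)\ne0$. $\square$

Two tasks remain: bound $h$ from above (Sections 7–9), and produce many collisions (Sections 10–12).

## 7. $\mathcal Z$ over the regular locus

Away from the reflecting hyperplanes the algebra $H$ becomes a crossed product, and this makes $\mathcal Z$ explicit there. This section is valid for all $n$.

**Lemma 3.** Let $\delta\in R$ be homogeneous with zero set the union of the reflecting hyperplanes, and $V_{\rm reg}=\{\delta\ne0\}$. In $H[\delta^{-1}]$ put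
$$\eta_y=y-B_y,\qquad B_y=\sum_sc_s\kappa_s(y)s .$$
The $\eta_y$ commute with each other and with $\mathbb C[V_{\rm reg}]$, $w\eta_yw^{-1}=\eta_{wy}$, and $H[\delta^{-1}]=\mathbb C[V_{\rm reg}\times V^*]\rtimes W$ with $y\in V$ corresponding to $\eta_y$. Hence $Z$ is a domain, $Z[\delta^{-1}]=\mathbb C[V_{\rm reg}\times V^*]^W$ and $\mathcal Z_{\rm reg}:=\pi^{-1}(V_{\rm reg}/W)=(V_{\rm reg}\times V^*)/W$.

*Proof.* One can take $\delta=\prod_{w\in W}w(\prod_{\mathsf H}\alpha_{\mathsf H})$. It is central, and not a zero divisor by PBW, so we may localize.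

**Step 7.1: commutation with functions, equivariance.** For $f\in\mathbb C[V]$ we have $[s,f]=(s(f)-f)s$, so $[B_y,f]=\sum_sc_s\kappa_s(y)(s(f)-f)s=[y,f]$ by (1). Thus $[\eta_y,f]=0$ for $f\in\mathbb C[V]$, hence for $f\in\mathbb C[V_{\rm reg}]$; so (1) also holds on $\mathbb C[V_{\rm reg}]$. Equivariance follows from $w(\kappa_s(y))=\langle wy,w\alpha_s\rangle/w(\alpha_s)=\kappa_{wsw^{-1}}(wy)$.

**Step 7.2: the $\eta_y$ commute.** We first show that the commutator is a function, and then that this function is $0$ by symmetry. Let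
$$K=[\eta_y,\eta_{y'}]=-[y,B_{y'}]+[y',B_y]+[B_y,B_{y'}].$$
We have $[y,\kappa_s(y')s]=[y,\kappa_s(y')]s+\kappa_s(y')(y-s(y))s$. The map $y\mapsto y-s(y)$ has rank one with kernel $\ker\alpha_s$, so $y-s(y)=\langle y,\alpha_s\rangle v_s$ for a fixed $v_s\in V$. The last term is then symmetric in $y,y'$ and cancels in $K$. By (1) what remains lies in $\mathbb C[V_{\rm reg}]\rtimes W$. By the Jacobi identity $K$ commutes with $\mathbb C[V_{\rm reg}]$. Writing $K=\sum_wK_ww$ we get $K_w(w(f)-f)=0$ for all $f$. As $W$ acts faithfully, $K_w=0$ for $w\neq1$, so $K$ equals its coefficient of $1$.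

By (1), the coefficient of $1$ in $[y,B_{y'}]$, after discarding the symmetric term, comes from pairs of inverse reflections and is
$$\sum_sc_sc_{s^{-1}}\langle y,\alpha_s\rangle\langle y',\alpha_s\rangle\,\frac1{\alpha_s}\Big(s^{-1}\big(\tfrac1{\alpha_s}\big)-\tfrac1{\alpha_s}\Big).$$
The coefficient of $1$ in $B_yB_{y'}$ is $\sum_sc_sc_{s^{-1}}\langle y,\alpha_s\rangle\langle y',\alpha_s\rangle\frac1{\alpha_s}s(\frac1{\alpha_s})$. Both are symmetric in $y,y'$, so $K=0$.

**Step 7.3: the structure of $H[\delta^{-1}]$ and of its center.** Filter $H[\delta^{-1}]=\mathbb C[V_{\rm reg}]\otimes\mathbb CW\otimes\mathbb C[V^*]$ by the degree in $V$. This is an algebra filtration, because $[y,f]$ has filtration degree $0$ and $yw=w\,w^{-1}(y)$. Since $\eta_{y_1}\cdots\eta_{y_k}$ equals $y_1\cdots y_k$ up to lower terms, the natural map $\mathbb C[V_{\rm reg}\times V^*]\rtimes W\to H[\delta^{-1}]$ is bijective. By faithfulness, as in Step 7.2, the center of this crossed product is $\mathbb C[V_{\rm reg}\times V^*]^W$. It equals $Z[\delta^{-1}]$: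 if $a\delta^{-k}$ is central, then $a$ commutes with $H$. Finally $Z\subset Z[\delta^{-1}]$, so $Z$ is a domain. $\square$

Here $x\in V^*$ has degree $1$ and $\eta_y$ has degree $-1$, so the action on $\mathcal Z_{\rm reg}$ is $(v,\lambda)\mapsto(tv,t^{-1}\lambda)$. For dual bases $x_i,y_i$ put
$$\mathbf{eu}=\sum x_i\eta_{y_i}=\sum x_iy_i-\sum_sc_ss,$$
where we used $\sum_ix_i\langle y_i,\alpha_s\rangle=\alpha_s$. It lies in $H$ and is central in $H[\delta^{-1}]$, so $\mathbf{eu}\in Z$. It has degree $0$ and is the function $(v,\lambda)\mapsto\lambda(v)$ on $\mathcal Z_{\rm reg}$. For $W=\mathbb Z/2$ it is the element $z$ of Section 1.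

## 8. Crossing a reflecting line

**From now on $n=2$.** Let $v_0\ne0$ lie on a reflecting hyperplane $\mathsf H$, which is a line. Any $w\ne1$ fixing $v_0$ has fixed space exactly $\mathbb Cv_0=\mathsf H$, so it is a reflection. So $C:=W_{v_0}=W_{\mathsf H}$ is generated by reflections. It embeds in $\mathbb C^\times$ by $\det$, hence it is cyclic. Let $e_{\mathsf H}=|W_{\mathsf H}|$, $R_C=\mathbb C[V]^C$, and let $H_C$ be the rational Cherednik algebra of $(C,V,c|_C)$. Let $\bar v_0$ be the image of $v_0$ in $V/W$, and let hats denote completion at the image of $v_0$.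

The next lemma reduces the local study of $\mathcal Z$ over $\bar v_0$ to the cyclic group $C$.

**Lemma 4.** $\hat R=\hat R_C$, and $\hat R\otimes_RZ\cong\hat R_C\otimes_{R_C}Z(H_C)$ as $\hat R$-algebras.

*Proof.* **Step 8.1: cut out the point $v_0$ by an idempotent.** Since $\mathbb C[V]$ is finite over $R$, $\hat R\otimes_R\mathbb C[V]=\prod_{v\in Wv_0}\hat{\mathcal O}_v$. By flatness $\hat R$ is its ring of $W$-invariants, which is $\hat{\mathcal O}_{v_0}^C$; the same reasoning for $C$, whose orbit of $v_0$ is a point, gives $\hat R_C=\hat{\mathcal O}_{v_0}^C$. Let $\iota$ be the idempotent of the factor $v_0$ and $\hat H=\hat R\otimes_RH$. By PBW and Lemma 3, $\hat H$ embeds in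
$$\hat H[\delta^{-1}]=\Big(\prod_v\hat{\mathcal O}_v[\delta^{-1}]\otimes\mathbb C[V^*]\Big)\rtimes W,$$
where $V$ corresponds to the $\eta_y$. The idempotent $\iota$ commutes with all $\eta_y$ and with $C$. For $w\notin C$ we have $\iota w\iota=\iota\,w(\iota)\,w=0$. So
$$\iota\hat H[\delta^{-1}]\iota=\big(\hat{\mathcal O}_{v_0}[\delta^{-1}]\otimes\mathbb C[V^*]\big)\rtimes C .$$

**Step 8.2: find $\hat H_C$ inside.** Linear forms not vanishing at $v_0$ are units in $\hat{\mathcal O}_{v_0}$, so inverting $\delta$ there amounts to inverting $\alpha_{\mathsf H}$. By Lemma 3 for $C$, the algebra above contains $\hat H_C:=\hat R_C\otimes_{R_C}H_C$ as the subalgebra generated by $\hat{\mathcal O}_{v_0}\iota$, $C\iota$ and the elements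
$$\iota\Big(\eta_y+\sum_{s\in C}c_s\kappa_s(y)s\Big)=\iota(\eta_y+B_y)\iota=\iota y\iota .$$
In particular $\hat H_C\subset\iota\hat H\iota$.

**Step 8.3: $\iota\hat H\iota=\hat H_C$.** Only the inclusion $\subset$ remains. Let $g_i$ be representatives of $W/C$, with $1$ among them, and $\iota_i=g_i\iota g_i^{-1}$; then $\sum_i\iota_i=1$. The algebra $\hat H$ is generated by $\prod_v\hat{\mathcal O}_v$, $W$ and $V$. Inserting $1=\sum\iota_i$ between the factors of a product, we see that $\iota\hat H\iota$ is generated by the elements $\iota g_i^{-1}Xg_j\iota$ with $X$ in one of these three sets.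

* If $X\in\prod_v\hat{\mathcal O}_v$, the element equals $g_i^{-1}\iota_iX\iota_jg_j$; it is $0$ for $i\ne j$ and lies in $\hat{\mathcal O}_{v_0}\iota$ for $i=j$.
* If $X\in W$, the element lies in $C\iota\cup\{0\}$.
* If $X=y\in V$, the element is $\iota y'h\iota$ with $y'=g_i^{-1}(y)$ and $h=g_i^{-1}g_j$. If $h\in C$, it is $(\iota y'\iota)h$. If $h\notin C$, then $\iota\eta_{y'}h\iota=\eta_{y'}\iota h\iota=0$, so it equals $\iota B_{y'}h\iota=\sum_{s:\,sh\in C}c_s\kappa_s(y')\,\iota\,sh$. Here $s\notin C$, so $\alpha_s(v_0)\ne0$ and $\kappa_s(y')\iota\in\hat{\mathcal O}_{v_0}\iota$.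

In each case the element is in $\hat H_C$.

**Step 8.4: compare centers.** The map $z\mapsto z\iota$ from the center of $\hat H$ to the center of $\iota\hat H\iota$ is an isomorphism. It is injective: if $z\iota=0$, then $z\iota_i=g_iz\iota g_i^{-1}=0$ for all $i$, and $z=0$. It is surjective: given $\xi$ central in $\iota\hat H\iota$, put $z=\sum_ig_i\xi g_i^{-1}$. For $a\in\hat H$,
$$za=\sum_{i,j}g_i\,\xi\,(\iota g_i^{-1}ag_j\iota)\,g_j^{-1}=\sum_{i,j}g_i(\iota g_i^{-1}ag_j\iota)\,\xi\,g_j^{-1}=az,$$
so $z$ is central; and $z\iota=\xi$ because $\iota g_i^{-1}\iota=0$ unless $g_i=1$.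

Now $Z$ is the kernel of finitely many $R$-linear maps $[\,\cdot\,,g]:H\to H$, with $g$ running over generators, and $\hat R$ is flat over $R$. So the center of $\hat H$ is $\hat R\otimes_RZ$, and likewise the center of $\hat H_C$ is $\hat R_C\otimes_{R_C}Z(H_C)$. $\square$

Next we compute $Z(H_C)$. Let $C=\langle s\rangle$, $e=e_{\mathsf H}$, $x=\alpha_{\mathsf H}$, $s(x)=\theta x$ with $\theta$ a primitive $e$-th root of $1$. Let $h\in V^*$ be $C$-invariant such that $x,h$ is a basis of $V^*$, and let $y_x,y_h$ be the dual basis. Put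
$$\beta_j=\beta_{\mathsf H,j}=\sum_{k=1}^{e-1}c_{s^k}\theta^{jk}\qquad(j\in\mathbb Z/e).$$
Replacing the generator $s$ by another one only reindexes the sum.

**Lemma 5.** If the $\beta_j$ are distinct, then with $X=x^e$, $Y=y_x^e$, $z=x\eta_{y_x}$,
$$Z(H_C)=\mathbb C[h,y_h]\otimes\mathbb C[X,Y,z]\big/\big(XY-\textstyle\prod_j(z+\beta_j)\big).$$

For $e=2$ we have $\{\beta_j\}=\{c_s,-c_s\}$, and the second factor is the ring of Section 1.

*Proof.* **Step 8.5: split off the invariant direction.** The elements $h$ and $y_h$ are $C$-invariant and, by the defining relations, commute with everything. So $H_C=\mathbb C[h,y_h]\otimes H'$, with $H'$ generated by $x$, $y=y_x$ and $C$.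

**Step 8.6: $z$ is central, and the equation holds.** Let $\varepsilon_j\in\mathbb CC$ be the idempotents with $s\varepsilon_j=\theta^j\varepsilon_j$, and $\beta=\sum_kc_{s^k}s^k=\sum_j\beta_j\varepsilon_j$. Since $s(x)=\theta x$ and $s(y)=\theta^{-1}y$,
$$x\varepsilon_j=\varepsilon_{j+1}x,\qquad y\varepsilon_j=\varepsilon_{j-1}y,\qquad[y,x]=\sum_kc_{s^k}(\theta^k-1)s^k=\sum_j(\beta_{j+1}-\beta_j)\varepsilon_j .$$
As $B_y=x^{-1}\beta$, we have $z=xy-\beta=yx-\sum_j\beta_{j+1}\varepsilon_j$. Therefore
$$xz=xyx-\sum_j\beta_{j+1}x\varepsilon_j=xyx-\beta x=zx,\qquad yz=yxy-y\beta=yxy-\sum_j\beta_{j+1}\varepsilon_jy=zy,$$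
and $z$ commutes with $s$. So $z$ is central. Moreover
$$\varepsilon_ix^ky^k=\varepsilon_ix^{k-1}(z+\beta)y^{k-1}=(z+\beta_{i-k+1})\,\varepsilon_ix^{k-1}y^{k-1},$$
since $\varepsilon_ix^{k-1}=x^{k-1}\varepsilon_{i-k+1}$. Taking $k=e,e-1,\dots,1$ gives $\varepsilon_ix^ey^e=\prod_j(z+\beta_j)\,\varepsilon_i$ for every $i$. Summing over $i$, $XY=\prod_j(z+\beta_j)$.

**Step 8.7: nothing else is central.** Let $Q=\mathbb C[X,Y,z]/(XY-\prod_j(z+\beta_j))$. The polynomial has degree $1$ in $X$ with coprime coefficients, so $Q$ is a domain. A singular point would have $X=Y=0$ and a double root of $\prod_j(z+\beta_j)$; since the $\beta_j$ are distinct, $Q$ is smooth, hence normal. By Lemma 3 for $C$ acting on a line, $Z(H')[X^{-1}]=\mathbb C[x^{\pm1},\eta_y]^C$. It is spanned by the $x^a\eta_y^b=x^{a-b}z^b$ with $e\mid a-b$, so it equals $\mathbb C[X^{\pm1},z]=Q[X^{-1}]$. Hence $Q$ embeds in $Z(H')$ with the same fraction field. By Step 4.1 for $C$, $Z(H')$ is integral over $\mathbb C[X,Y]$. By normality $Q=Z(H')$. $\square$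

**From now on** we also assume

$(\ast)$ for every reflecting hyperplane $\mathsf H$ the numbers $\beta_{\mathsf H,j}$ ($j\in\mathbb Z/e_{\mathsf H}$) are distinct.

Let $D_{\mathsf H}^\circ\subset(V/W)\setminus0$ be the image of $\mathsf H\setminus0$, a single $\mathbb C^\times$-orbit, and let
$$\mathcal D=\bigsqcup_{\mathsf H}\pi^{-1}(D^\circ_{\mathsf H})=\mathcal Z^\circ\setminus\mathcal Z_{\rm reg},$$
where $\mathsf H$ runs over representatives of the $W$-orbits of hyperplanes. Lemmas 4 and 5 give three facts.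

* $\mathcal Z^\circ$ is smooth. Over $V_{\rm reg}/W$ this holds because $W$ acts freely on $V_{\rm reg}\times V^*$: an element $w\ne1$ fixing a nonzero vector is a reflection. At a point over $\bar v_0$ the completed local ring of $\mathcal Z$ is the completion of $\hat R\otimes_RZ$ at a maximal ideal, hence a completed local ring of the smooth variety $\mathrm{Spec}\,Z(H_C)$; so it is regular.
* $\pi^{-1}(\bar v_0)$ is isomorphic to the fiber of $\mathrm{Spec}\,Z(H_C)$ over $X=0$, $h=h(v_0)$, that is, to $\bigsqcup_j\{z=-\beta_j\}\cong\bigsqcup_j\mathbb C^2$ with coordinates $Y,y_h$ ($e_{\mathsf H}$ copies).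
* $\pi^{-1}(D^\circ_{\mathsf H})=\mathbb C^\times\cdot\pi^{-1}(\bar v_0)$ is closed in $\mathcal Z^\circ$. It is the image of $\bigsqcup_j\mathbb C^\times\times\mathbb C^2$ under a map with finite fibers, so it is pure of dimension $3$ and has at most $e_{\mathsf H}$ irreducible components, each $\mathbb C^\times$-stable.

## 9. The second equivariant cohomology of $\mathcal Z^\circ$

**Lemma 6.** Let $\ell\ge1$ be the number of $W$-orbits of hyperplanes. Under $(\ast)$,
$$\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le1+\sum_{\mathsf H}(e_{\mathsf H}-1)\qquad(\text{sum over orbit representatives}).$$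

*Proof.* **Step 9.1: the open part $\mathcal Z_{\rm reg}$.** We reduce it to a punctured sphere. The homotopy $(v,\lambda)\mapsto(v,r\lambda)$ is equivariant for $\mathbb C^\times$ and $W$. The group $\mathbb C^\times$ acts freely on $V_{\rm reg}$, and over $\mathbb C$ the cohomology of a quotient by a finite group is the invariant part. So
$$H^*_{\mathbb C^\times}(\mathcal Z_{\rm reg})=H^*_{\mathbb C^\times}(V_{\rm reg}/W)=H^*_{\mathbb C^\times}(V_{\rm reg})^W=H^*(\mathbb P(V_{\rm reg}))^W=H^*(\mathbb P(V_{\rm reg})/W).$$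
The quotient $\mathbb P(V)/W$ is a compact Riemann surface covered by $\mathbb P^1$, so it is $\mathbb P^1$, and $\mathbb P(V_{\rm reg})/W$ is the complement of the $\ell$ points $p_{\mathsf H}$ coming from the reflecting lines. Thus $\dim H^1_{\mathbb C^\times}(\mathcal Z_{\rm reg})=\ell-1$ and $H^2_{\mathbb C^\times}(\mathcal Z_{\rm reg})=0$. The identification is pull-back along the natural map $q:\mathcal Z_{\rm reg}\to\mathbb P(V_{\rm reg})/W$. This $q$ extends to a holomorphic map
$$q:\mathcal Z^\circ\xrightarrow{\ \pi\ }(V\setminus0)/W\to\mathbb P(V)/W,\qquad q^{-1}(p_{\mathsf H})=\pi^{-1}(D^\circ_{\mathsf H}).$$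

**Step 9.2: the contribution of the divisor $\mathcal D$.** For a closed subvariety $D$ of a smooth variety $X$ of complex dimension $d$, $H^k_D(X)=H^{BM}_{2d-k}(D)$. If $D$ is pure of codimension $1$, this vanishes for $k<2$, and for $k=2$ it has the irreducible components of $D$ as a basis. We apply this to $\mathcal Z^\circ\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)$ with $M\gg0$, a smooth variety that is a Zariski-locally trivial $\mathcal Z^\circ$-bundle over $\mathbb P^M$, and to its closed subvariety $\mathcal D\times_{\mathbb C^\times}(\mathbb C^{M+1}\setminus0)$, whose components correspond to those of $\mathcal D$. So $H^1_{\mathcal D,\mathbb C^\times}(\mathcal Z^\circ)=0$, $\dim H^2_{\mathcal D,\mathbb C^\times}(\mathcal Z^\circ)\le\sum e_{\mathsf H}$, and in equivariant cohomology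
$$0\to H^1(\mathcal Z^\circ)\to H^1(\mathcal Z_{\rm reg})\to H^2_{\mathcal D}(\mathcal Z^\circ)\to H^2(\mathcal Z^\circ)\to H^2(\mathcal Z_{\rm reg})=0$$
is exact.

**Step 9.3: $H^1_{\mathbb C^\times}(\mathcal Z^\circ)=0$.** This makes the second term contribute its full dimension. Let $\kappa\in H^1_{\mathbb C^\times}(\mathcal Z^\circ)$, with restriction $q^*\kappa'$ to $\mathcal Z_{\rm reg}$, $\kappa'\in H^1(\mathbb P(V_{\rm reg})/W)$. Choose a point of $\pi^{-1}(D^\circ_{\mathsf H})$ and a small holomorphic disc in $\mathcal Z^\circ$ through it that meets $\mathcal D$ only there; in local coordinates one takes a line on which an equation of $\mathcal D$ does not vanish identically. Its boundary $\gamma\subset\mathcal Z_{\rm reg}$ is null-homotopic in $\mathcal Z^\circ$. So the image of $\kappa$ in ordinary cohomology vanishes on $\gamma$, that is, $\kappa'$ vanishes on $q_*\gamma$. On the disc, $q$ is a nonconstant holomorphic map that takes the value $p_{\mathsf H}$ only at the center, so $q_*\gamma$ is a positive multiple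 of a small loop around $p_{\mathsf H}$. Hence all residues of $\kappa'$ vanish, $\kappa'=0$, and $\kappa=0$ by exactness.

**Step 9.4: count.** $\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le\sum e_{\mathsf H}-(\ell-1)=1+\sum(e_{\mathsf H}-1)$. $\square$

## 10. Standard modules and supports inside $A$

To show that two components of $A$ meet the same fixed point, we use a module whose support contains both.

**Definition.** For $E\in\mathrm{Irr}\,W$ let $\Delta(E)=H\otimes_{\mathbb C[V^*]\rtimes W}E$, where $V$ acts on $E$ by $0$. By PBW, $\Delta(E)=\mathbb C[V]\otimes E$, graded with $E$ in degree $0$. Let $D_E=\sum_sc_s\,d\log\alpha_s\otimes\rho_E(s)$, an $\mathrm{End}(E)$-valued $1$-form on $V_{\rm reg}$.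

For $W=\mathbb Z/2$ and $E$ trivial, $z=xy-cs$ acts on $1\otimes E$ by $-c$, so $\Delta(E)=\mathbb C[x]$ is supported on the line $z=-c$ of $A$. Here $D_E=c\,d\log x$. For the sign representation the signs change and the support is the line $z=c$.

**Lemma 7.** (i) There is $p_E\in F$ with $\mathrm{Supp}_Z\Delta(E)\subset A_{p_E}$. (ii) The operators $D_E(v)(y)$, $y\in V$, commute, and $\mathrm{Supp}_Z\Delta(E)\cap\mathcal Z_{\rm reg}$ is the image of
$$\{(v,-\lambda):v\in V_{\rm reg},\ \lambda\in V^*\text{ a joint eigenvalue of }(D_E(v)(y))_{y\in V}\}.$$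

*Proof.* **Step 10.1: degree-$0$ central elements act by scalars.** This confines the support to one $A_p$. The algebra $\mathbb C[V^*]^W_+$ is central and kills $1\otimes E$, which generates $\Delta(E)$; so $\mathrm{Supp}\,\Delta(E)\subset A$. An $f\in Z$ of degree $0$ preserves the degree-$0$ part $1\otimes E$ and commutes with $W$. By Schur's lemma it acts there, and hence on $\Delta(E)$, by a scalar. Functions on $F$ have degree $0$, so $Z_0\to\mathbb C[F]$ is onto. For $p\in F$ choose $f_p\in Z_0$ with $f_p(p)=1$ and $f_p=0$ on $F\setminus p$. On $A$, $f_p$ is $1$ on $A_p$ and $0$ on the other pieces. If $\mathrm{Supp}\,\Delta(E)$ meets $A_p$, the scalar by which $f_p$ acts is $1$, so $\mathrm{Supp}\,\Delta(E)\subset A_p$. The support is nonempty because $\Delta(E)\ne0$.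

**Step 10.2: the support over $V_{\rm reg}$.** Here we diagonalize. We have $\Delta(E)[\delta^{-1}]=\mathbb C[V_{\rm reg}]\otimes E$, and as $y$ kills $1\otimes E$,
$$\eta_y(f\otimes v)=f\,\eta_y(1\otimes v)=-f\,B_y(1\otimes v)=-f\,D_E(y)v\qquad(v\in E),$$
because $d\log\alpha_s(y)=\kappa_s(y)$. The $\eta_y$ commute, hence so do the $D_E(v)(y)$. By Nakayama, $(v,\mu)$ is in the support over $\mathbb C[V_{\rm reg}\times V^*]$ iff $E\neq\sum_y(-D_E(v)(y)-\mu(y))E$. Decompose $E$ into joint generalized eigenspaces: on those for other eigenvalues some $-D_E(v)(y)-\mu(y)$ is invertible, and on the one for $\mu$ these operators are commuting nilpotents, whose images do not span. So the condition is that $\mu=-\lambda$ with $\lambda$ a joint eigenvalue of $D_E(v)$. The support over the subring of $W$-invariants, over which $\mathbb C[V_{\rm reg}\times V^*]$ is finite, is the image. $\square$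

If the $2$-dimensional $E$ below has joint eigenvalues that are two different rational, $W$-invariant $1$-forms, then its support has two components, and they lie in the same $A_{p_E}$. So we look for representations whose $D_E$ has eigenvalues free of square roots.

## 11. Spectra for $G(2m,2,2)$

Let $m\ge2$, $\zeta=e^{2\pi i/2m}$, and let $W=G(2m,2,2)$ be the group of monomial matrices with nonzero entries $2m$-th roots of unity whose product is an $m$-th root of unity.

**Step 11.1: reflections, classes, hyperplanes.** An antidiagonal element is a reflection iff the product of its entries is $1$, i.e. iff it is some $s_a:e_1\mapsto\zeta^ae_2,\ e_2\mapsto\zeta^{-a}e_1$, $a\in\mathbb Z/2m$. The diagonal reflections are $\mathrm{diag}(\zeta^{2k},1)$ and $\mathrm{diag}(1,\zeta^{2k})$, $1\le k\le m-1$. Let $T=\{\mathrm{diag}(\zeta^a,\zeta^b):a+b\text{ even}\}$, so that $W=T\sqcup s_0T$. We have $s_as_b=\mathrm{diag}(\zeta^{b-a},\zeta^{a-b})$. Since $\mathrm{diag}(\zeta^a,\zeta^b)=\mathrm{diag}(\zeta^{-b},\zeta^b)\,\mathrm{diag}(\zeta^{a+b},1)$,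 the reflections generate $T$, and $W=\langle\mathrm{Ref}(W)\rangle$.

Conjugation by $\mathrm{diag}(\zeta^a,\zeta^b)\in T$ maps $s_k$ to $s_{k+b-a}$, where $b-a$ is an arbitrary even number; $s_as_ks_a^{-1}=s_{2a-k}$; and $s_a$ swaps diagonal entries. So the classes of reflections are $\{s_a:a\text{ even}\}$, $\{s_a:a\text{ odd}\}$ and $\{\mathrm{diag}(\zeta^{2k},1),\mathrm{diag}(1,\zeta^{2k})\}$. Denote the values of $c$ by $c',c'',c_k$ and put
$$b_j=\sum_{k=1}^{m-1}c_k\zeta^{2kj}\qquad(j\in\mathbb Z/m).$$
Any family with $\sum_jb_j=0$ occurs, for $c_k=\frac1m\sum_jb_j\zeta^{-2kj}$.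

There are $\ell=3$ orbits of hyperplanes, represented by

* $\mathsf H_0$: $x_1=0$ (in one orbit with $x_2=0$), with $e=m$ and $\{\beta_{\mathsf H_0,j}\}=\{b_j\}$;
* $\mathsf H_1$: $x_2=\zeta^ax_1$, $a$ even, with $e=2$ and $\{\beta_{\mathsf H_1,j}\}=\{\pm c'\}$;
* $\mathsf H_2$: $x_2=\zeta^ax_1$, $a$ odd, with $e=2$ and $\{\beta_{\mathsf H_2,j}\}=\{\pm c''\}$.

On the last two, $s_a$ is the only nontrivial element fixing $(1,\zeta^a)$. On the first, $\mathrm{diag}(\zeta^2,1)$ maps $x_1$ to $\zeta^{-2}x_1$, so $\beta_{\mathsf H_0,j}=b_{-j}$. So $(\ast)$ means: $c'c''\ne0$ and the $b_j$ are pairwise distinct. Assume this.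

**Step 11.2: an invariant coordinate.** We need one function on $\mathbb P(V)/W$ to write everything in. Put
$$z=x_2/x_1,\qquad w=z^m,\qquad\tau=w+w^{-1}.$$
Then
$$\tau\mp2=\frac{(w\mp1)^2}{w}=\frac{(x_2^m\mp x_1^m)^2}{(x_1x_2)^m},\qquad d\tau=m(w-w^{-1})\frac{dz}z,\qquad(w-w^{-1})^2=\tau^2-4 .$$
Elements of $T$ multiply $z$ by even powers of $\zeta$, and $s_a$ maps $z$ to an even power of $\zeta$ times $z^{-1}$. So $w\mapsto w^{\pm1}$ and $\tau$ is $W$-invariant; $x_1x_2$ is a semi-invariant, so $d\log(x_1x_2)$ is invariant.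

**Step 11.3: candidate eigenvalues.** For a triple $\chi=(\epsilon_1,\epsilon_2,l)$, $\epsilon_\nu\in\{\pm1\}$, $l\in\mathbb Z/m$, put
$$\lambda_\chi=b_l\,d\log(x_1x_2)+\epsilon_1c'\,d\log(x_2^m-x_1^m)+\epsilon_2c''\,d\log(x_2^m+x_1^m).$$
Since $d\log(x_2^m\mp x_1^m)=\frac12d\log(\tau\mp2)+\frac m2d\log(x_1x_2)$,
$$\lambda_\chi=\tfrac{t_\chi}2\,d\log(x_1x_2)+\theta_\chi,\qquad t_\chi=2b_l+m(\epsilon_1c'+\epsilon_2c''),\qquad\theta_\chi=\tfrac12\Big(\frac{\epsilon_1c'}{\tau-2}+\frac{\epsilon_2c''}{\tau+2}\Big)d\tau .$$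
These are $W$-invariant $1$-forms, regular on $V_{\rm reg}=\{x_1x_2(x_2^m-x_1^m)(x_2^m+x_1^m)\ne0\}$.

**Step 11.4: the representations $E_{i,j}$.** For integers $0\le i\neq j\le m-1$ let $E=E_{i,j}$ be induced from the character $\mathrm{diag}(\zeta^a,\zeta^b)\mapsto\zeta^{ia+jb}$ of $T$. It has a basis $f_1$, $f_2=s_0f_1$ on which $\mathrm{diag}(\zeta^a,\zeta^b)$ acts by $\zeta^{ia+jb}$ and $\zeta^{ja+ib}$ respectively. Put $d=i-j$. Since $s_a=s_0\,\mathrm{diag}(\zeta^a,\zeta^{-a})$,
$$s_af_1=\zeta^{da}f_2,\qquad s_af_2=\zeta^{-da}f_1 .$$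
$E$ is irreducible because the two characters of $T$ differ: $\zeta^{d(a-b)}$ is not identically $1$ for $a-b$ even, as $m\nmid d$. Put $g=\frac12(b_i-b_j)$.

**Step 11.5: the matrix $D_E$.** The diagonal reflections contribute $b_i\,d\log x_1+b_j\,d\log x_2$ on $f_1$ and $b_j\,d\log x_1+b_i\,d\log x_2$ on $f_2$, that is, $\frac12(b_i+b_j)d\log(x_1x_2)\mp g\,\frac{dz}z$. For $s_a$ we have $\alpha_{s_a}=x_2-\zeta^ax_1$ and $d\log\alpha_{s_a}=d\log x_1+\frac{dz}{z-\zeta^a}$. The terms in $d\log x_1$ cancel, because $\sum_{a\text{ even}}\zeta^{\pm da}=\sum_{a\text{ odd}}\zeta^{\pm da}=0$. So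
$$D_E=\tfrac12(b_i+b_j)\,d\log(x_1x_2)+N\,dz,\qquad N=\begin{pmatrix}-g/z&B_-\\B_+&g/z\end{pmatrix},\qquad B_\pm=\sum_ac_{s_a}\frac{\zeta^{\pm da}}{z-\zeta^a}.$$

**Step 11.6: the square of $N$.** The matrix $N$ is traceless, so $N^2=(g^2/z^2+B_+B_-)\cdot\mathrm{Id}$, and we compute the product. Let $1\le d'\le m-1$ with $d'\equiv d$ mod $m$, and $\sigma=\zeta^{d-d'}\in\{\pm1\}$. Then $\zeta^{da}=\sigma^a\zeta^{d'a}$. The fraction $mz^{d'-1}/(z^m\mp1)$ has residue $\zeta^{ad'}\zeta^{-am}=\pm\zeta^{ad'}$ at $\zeta^a$, with $a$ even for the upper sign and odd for the lower one. Comparing residues,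
$$\sum_{a\text{ even}}\frac{\zeta^{da}}{z-\zeta^a}=\frac{mz^{d'-1}}{z^m-1},\qquad\sum_{a\text{ odd}}\frac{\zeta^{da}}{z-\zeta^a}=-\sigma\frac{mz^{d'-1}}{z^m+1}.$$
For $-d$ one replaces $d'$ by $m-d'$ and $\sigma$ by $\zeta^{-d-(m-d')}=-\sigma$. Hence
$$B_+B_-=m^2z^{m-2}\Big[\frac{c'}{w-1}-\frac{\sigma c''}{w+1}\Big]\Big[\frac{c'}{w-1}+\frac{\sigma c''}{w+1}\Big]=m^2z^{m-2}\Big[\frac{c'^2}{(w-1)^2}-\frac{c''^2}{(w+1)^2}\Big].$$
Using $w/(w\mp1)^2=1/(\tau\mp2)$ and $dz^2/z^2=d\tau^2/(m^2(\tau^2-4))$,
$$N^2dz^2=\frac{p_g(\tau)}{m^2(\tau^2-4)^2}\,d\tau^2,\qquad p_g(\tau)=g^2(\tau^2-4)+m^2\big[c'^2(\tau+2)-c''^2(\tau-2)\big].\tag{4}$$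

**Step 11.7: when is the square root rational?** We compare with $\theta_\chi^2$. Expand the square below and use $(\tau\pm2)^2=(\tau^2-4)\pm4(\tau\pm2)$:
$$\big(\epsilon_1c'(\tau+2)+\epsilon_2c''(\tau-2)\big)^2=(\epsilon_1c'+\epsilon_2c'')^2(\tau^2-4)+4c'^2(\tau+2)-4c''^2(\tau-2).$$
Hence
$$p_g(\tau)-\tfrac{m^2}4\big(\epsilon_1c'(\tau+2)+\epsilon_2c''(\tau-2)\big)^2=\Big[g^2-\tfrac{m^2}4(\epsilon_1c'+\epsilon_2c'')^2\Big](\tau^2-4).\tag{5}$$
So if $2g=\pm m(\epsilon_1c'+\epsilon_2c'')$, then $N^2dz^2=\theta_\chi^2$ for $\chi$ with these signs, and the eigenvalues become rational.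

**Lemma 8.** Suppose $b_i-b_j=m(\epsilon_1c'+\epsilon_2c'')$ for some signs, and let $E=E_{i,j}$. Then $A_{p_E}$ has at least two irreducible components of dimension $2$, and $\mathbf{eu}(p_E)=-(b_i+b_j)$.

*Proof.* Let $\chi=(\epsilon_1,\epsilon_2,j)$ and $\chi'=(-\epsilon_1,-\epsilon_2,i)$. Then
$$t_\chi=2b_j+(b_i-b_j)=b_i+b_j,\qquad t_{\chi'}=2b_i-(b_i-b_j)=b_i+b_j,\qquad\theta_{\chi'}=-\theta_\chi .$$
By (4) and (5), $N^2dz^2=\theta_\chi^2$. Write $\theta_\chi=h\,dz$; then $N$ is traceless with $N^2=h^2$, so its eigenvalues are $h$ and $-h$. Therefore the joint eigenvalues of $D_E$ at $v\in V_{\rm reg}$ are $\frac12(b_i+b_j)\,d\log(x_1x_2)\pm\theta_\chi$, that is, $\lambda_\chi(v)$ and $\lambda_{\chi'}(v)$.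

By Lemma 7, $A_{p_E}$ contains the images in $\mathcal Z_{\rm reg}$ of the graphs $\{(v,-\lambda_\chi(v))\}$ and $\{(v,-\lambda_{\chi'}(v))\}$, $v\in V_{\rm reg}$. These graphs are irreducible of dimension $2$, closed in $V_{\rm reg}\times V^*$, and $W$-stable. They are different, because the residues of the two forms along $x_2=x_1$ are $\epsilon_1c'\ne-\epsilon_1c'$. Since they are $W$-stable, their images are distinct irreducible closed subsets of $\mathcal Z_{\rm reg}$ of dimension $2$. The closures in $\mathcal Z$ are then distinct, irreducible of dimension $2$, and contained in the closed set $A_{p_E}$. As $\dim A\le2$, they are irreducible components of $A_{p_E}$.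

Finally $\mathbf{eu}$ has degree $0$, hence is constant on $A_{p_E}$. At $(v,-\lambda_\chi(v))$ it equals $-\lambda_\chi(v)(v)=-t_\chi$, since $d\log(x_1x_2)$ takes the value $2$ on the vector $v$ at the point $v$, and $d\tau$ takes the value $0$, $\tau$ being homogeneous of degree $0$. $\square$

The value of $\mathbf{eu}$ lets us tell collisions apart: different sums $b_i+b_j$ give different fixed points.

## 12. Seven collisions for $G(10,2,2)$

By Lemmas 2 and 6 it is enough to find $1+\sum(e_{\mathsf H}-1)=1+(m-1)+1+1=m+2$ collisions. A natural choice is an arithmetic progression $b_j=j-\frac{m-1}2$, $0\le j\le m-1$, so that the same difference occurs for many pairs. If only one difference is used, say $m(c'-c'')=1$, we get $m-1$ pairs, which is always short of $m+2$. But there are two independent parameters $c',c''$, hence two differences to prescribe: with $m(c'-c'')=1$ and $m(c'+c'')=2$ there are $(m-1)+(m-2)=2m-3$ pairs, and $2m-3\ge m+2$ exactly when $m\ge5$. (For $m=4$ these bounds give $5<6$ and no conclusion.) So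 we take $m=5$.

**Proof of part (i).** Let $m=5$, $c'=\frac3{10}$, $c''=\frac1{10}$, $c_k=\frac1{\zeta^{-2k}-1}$.

**Step 12.1: the numbers $b_j$.** We check that the parameter of Section 2 gives the arithmetic progression. For $\omega^5=1$, $\omega\ne1$,
$$(\omega-1)\sum_{j=0}^4j\omega^j=4\omega^5-\sum_{j=1}^4\omega^j=4+1=5 .$$
So $\sum_jj\omega^j=\frac5{\omega-1}$, and as $\sum_j\omega^j=0$, $c_k=\frac15\sum_{j=0}^4(j-2)\zeta^{-2kj}$. Since $\sum_j(j-2)=0$, Step 11.1 gives $b_j=j-2$ for $j=0,\dots,4$. These are distinct and $c'c''\ne0$, so $(\ast)$ holds.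

**Step 12.2: the collisions.** We have $m(c'+c'')=2$ and $m(c'-c'')=1$. The pairs $(i,j)$ with $b_i-b_j=1$ have $b_i+b_j=-3,-1,1,3$. Those with $b_i-b_j=2$ have $b_i+b_j=-2,0,2$. By Lemma 8 these seven pairs give fixed points with pairwise different values of $\mathbf{eu}$. So there is a set $Q\subset F$ of exactly seven points such that $A_p$ has at least two $2$-dimensional irreducible components for each $p\in Q$.

**Step 12.3: the count.** By Lemma 6 with $e_{\mathsf H}=5,2,2$, $h=\dim H^2_{\mathbb C^\times}(\mathcal Z^\circ)\le1+4+1+1=7$. So Lemma 2 applies with $k=7\ge h$. Explicitly: $M_Q$ has dimension at least $14$, while the image of $\Phi$ has dimension at most $7+7-1=13$. Hence $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$. $\square$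

## 13. Every dimension $n\ge2$

**Proof of part (ii).** We add a factor that does not change equivariant cohomology. Let $(W,V,c)$ be as in (i), and let $W'=(\mathbb Z/2)^{n-2}$ act on $V'=\mathbb C^{n-2}$ by sign changes of the coordinates. The group $W\times W'$ acting on $V\oplus V'$ is generated by reflections, and $\mathrm{Ref}(W\times W')=\mathrm{Ref}(W)\sqcup\mathrm{Ref}(W')$. Extend $c$ by $0$ on $\mathrm{Ref}(W')$. The defining relations show that the rational Cherednik algebra is
$$H_c(W)\otimes\big(\mathbb C[V'\times V'^*]\rtimes W'\big),$$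
with center $Z_c\otimes\mathbb C[V'\times V'^*]^{W'}$. So the Calogero–Moser space is $\mathcal Z_c\times(V'\times V'^*)/W'$. The homotopy $(v',\lambda')\mapsto(rv',r\lambda')$, $r\in[0,1]$, commutes with $W'$ and with $\mathbb C^\times$, and contracts the second factor equivariantly to a fixed point. Hence the third equivariant cohomology group of the product is $H^3_{\mathbb C^\times}(\mathcal Z_c)\ne0$. $\blacksquare$
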